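# Continuous spreadable processes: exchangeable on the line, not in the plane

## 1. Increments over equal intervals: spreadability and exchangeability

Throughout, $X=(X_t)_{t\in[0,1]}$ is a process in $\mathbb R^d$ with $X_0=0$. For an interval $I=(s,t]\subset[0,1]$ we write $X(I)=X_t-X_s$ and $|I|=t-s$. Intervals $I_1,\dots,I_m$ with disjoint interiors are *increasing* if $\sup I_k\le\inf I_{k+1}$ for each $k$.

**Definition (spreadable).** $X$ is spreadable if for every $h>0$, every $m\ge1$ with $mh\le1$, and all increasing intervals $I_1,\dots,I_m\subset[0,1]$ of length $h$ with disjoint interiors,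
$$(X(I_1),\dots,X(I_m))\stackrel d=(X((0,h]),X((h,2h]),\dots,X(((m-1)h,mh])).\tag{1}$$

So we may slide the intervals apart or together, but they must stay in the same order. The right side of (1) will be called the standard vector for $(m,h)$.

**Definition (exchangeable).** $X$ is exchangeable if (1) holds for all families of intervals $I_1,\dots,I_m\subset [0,1]$ of length $h$ with disjoint interiors, taken in any order.

Exchangeability implies spreadability. Conversely, suppose that $X$ is spreadable. Put a family of intervals into increasing order, apply (1), and undo the reordering. This shows that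
$$X\text{ is exchangeable iff every standard vector }\big(X(((k-1)h,kh])\big)_{k\le m},\ mh\le1,\text{ is an exchangeable vector.}\tag{2}$$

**Example.** Let $b$ be a real Brownian bridge and $(\alpha,\sigma)$ a random pair independent of $b$. Put $X_t=\alpha t+\sigma b_t$. The increments of $b$ over disjoint intervals of length $h$ are centered Gaussian with covariances $h\mathbf 1\{k=l\}-h^2$. This matrix depends neither on the positions nor on the order, so $X$ is exchangeable. Brownian motion $B$ is exchangeable too, since its increments over equal disjoint intervals are i.i.d.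

**Definition (finite sequences).** A finite or infinite random sequence is spreadable if all its subsequences of equal length have the same distribution. It is exchangeable if its law is unchanged by finite permutations.

**Example.** Let $(\xi_1,\xi_2)$ be uniform on $\{(0,1),(1,2),(2,0)\}$. Both coordinates are uniform on $\{0,1,2\}$, and there is only one subsequence of length two, so the pair is spreadable. It is not exchangeable: $(0,1)$ has probability $\frac13$ and $(1,0)$ has probability $0$.

For infinite sequences, spreadability and exchangeability are equivalent. For finite sequences, and for processes on $[0,1]$, spreadability is strictly weaker: there exist spreadable processes on $[0,1]$ that are not exchangeable.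

## 2. Quadratic covariation, iterated Itô integrals and quaternions

**Definition (covariation matrix).** Suppose there is a random matrix $C$ such that for every dyadic $t\in[0,1]$ the sums of $\Delta X\,\Delta X^{\mathsf T}$ over the cells of length $2^{-n}$ in $[0,t]$ converge in probability to $tC$ as $n\to\infty$. Then we call $C$ the covariation matrix of $X$.

**Example.** For $X=AB$, with $B$ a Brownian motion in $\mathbb R^r$ and $A$ a $d\times r$ matrix, $C=AA^{\mathsf T}$. For $X_t=tm$ with a random vector $m$, $C=0$. For $X=(\zeta B^1,0)$ with a real random variable $\zeta$ independent of $B^1$, $C$ is random, of rank at most $1$.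

**Definition (iterated integrals and chaos expansion).** Let $W$ be Wiener measure on $C([0,1],\mathbb R^d)$, with coordinate process $B$. Let $S_n=\{0<t_1<\dots<t_n<1\}$. A word $w=w_1\cdots w_n$ has letters in $\{1,\dots,d\}$, and for $f\in L^2(S_n)$ we put
$$J_w(f)=\int_{t_1<\dots<t_n}f(t)\,dB^{w_1}_{t_1}\cdots dB^{w_n}_{t_n},\qquad J_w=J_w(1).$$
For the empty word, $J_\emptyset(c)=c$.

We use three textbook facts.

- Isometry: $E_W[J_w(f)J_{w'}(g)]$ equals $\int_{S_n} fg\,dt$ if $w=w'$ has length $n$, and it is $0$ if $w\ne w'$.
- Boxes: if $I_1,\dots,I_n$ are increasing with disjoint interiors, then $J_w(\mathbf 1_{I_1\times\dots\times I_n})=\prod_kB^{w_k}(I_k)$. The indicators of such boxes span a dense subspace of $L^2(S_n)$.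
- Chaos expansion: each $Z\in L^2(W)$ is an $L^2$-convergent sum $Z=\sum_n\sum_{|w|=n}J_w(f_w)$, with unique kernels $f_w\in L^2(S_n)$.

**Example.** For $d=2$, the Lévy area $A=\frac12\int_0^1(B^1\,dB^2-B^2\,dB^1)$ equals $\frac12J_{12}-\frac12J_{21}$. Its kernels are the constants $f_{12}=\frac12$ and $f_{21}=-\frac12$.

**Definition (quaternions).** $\mathbb H=\mathbb R^4$ has basis $1,\mathsf i,\mathsf j,\mathsf k$ and the associative bilinear product with $\mathsf i^2=\mathsf j^2=\mathsf k^2=-1$ and $\mathsf i\mathsf j=\mathsf k=-\mathsf j\mathsf i$. The brackets $\langle\cdot,\cdot\rangle$ and $|\cdot|$ denote the Euclidean structure, and $\bar q$ is the conjugate, so that $q\bar q=|q|^2$, $|pq|=|p||q|$ and $\overline{pq}=\bar q\,\bar p$. Real quaternions commute with everything.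

**Example.** $\langle\mathsf i\mathsf j,\mathsf k\rangle=1$ and $\langle\mathsf j\mathsf i,\mathsf k\rangle=-1$: the component along $\mathsf k$ sees the order of a product.

Since the product is bilinear, $E[UV]=E[U]E[V]$ for independent square-integrable $\mathbb H$-valued $U,V$. The order of the factors must be kept. The complex unit will be written $\mathrm i$.

## 3. Does continuity turn spreadability into exchangeability?

The problem comes from "Spreading-invariant sequences and processes on bounded index sets" (doi:10.1007/s440-000-8015-x). It is the conjecture that every continuous spreadable process is exchangeable. In plain words: if the law of equal increments does not notice when we slide the intervals without changing their order, and the paths have no jumps, must the law also be blind to the order?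

The conjecture, for $\mathbb R^d$-valued processes, is false: counterexamples exist for every $d\ge2$. For $d=1$ it is true.

**Theorem 1.** For every $d\ge2$ there is a spreadable process on $[0,1]$ with continuous paths in $\mathbb R^d$ that is not exchangeable. Its law can be chosen mutually absolutely continuous to Wiener measure, with density in $[\frac12,\frac32]$.

**Theorem 2.** Every real-valued ($d=1$) spreadable process with a.s. continuous paths is exchangeable. No moment assumption is made.

**Theorem 3.** Let $X$ be spreadable and a.s. continuous in $\mathbb R^d$.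

(a) There is a random positive semidefinite matrix $C$ such that, over dyadic partitions, the sums of $\Delta X\,\Delta X^{\mathsf T}$ up to time $t$ converge in probability to $tC$, for every dyadic $t\in[0,1]$.

(b) If $\operatorname{rank}C\le1$ a.s., then $X$ is exchangeable.

(c) For every deterministic positive semidefinite $C$ of rank $\ge2$ there is a continuous spreadable non-exchangeable process with this $C$.

**Theorem 4.** Let $Z\ge0$, $Z\in L^2(W)$, $E_WZ=1$, with chaos expansion $Z=\sum_n\sum_{|w|=n}J_w(f_w)$. Under $P=Z\cdot W$ the coordinate process is spreadable iff every $f_w$ is a.e. equal to a constant $c_w$ on the simplex. It is exchangeable iff moreover each $c_w$ is invariant under permutations of the letters of $w$, equivalently iff $Z$ is $\sigma(B_1)$-measurable (up to $W$-null sets).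

## 4. Second moments and the Lévy area

Let us test second moments by hand. Let $X$ be spreadable and square integrable in $\mathbb R^2$. For $I$ before $J$, both of length $h$, put $c(h)=E[X^1(I)X^2(J)]$ and $\tilde c(h)=E[X^2(I)X^1(J)]$. By spreadability these depend on $h$ only. Cutting $I$ and $J$ into $n$ cells each gives $c(h)=n^2c(h/n)$, and similarly for $\tilde c$. Exchangeability would force $c=\tilde c$, but nothing in this computation does. On the line the corresponding test is empty, because $E[X(I)X(J)]=E[X(J)X(I)]$ trivially. So the plane is the place to look for a counterexample, and we want $c\neq\tilde c$.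

The obvious candidate is Brownian motion reweighted by its Lévy area: $Z=1+\varepsilon A$. By the isometry, for $I$ before $J$ of length $h$, $E_W[A\,B^1(I)B^2(J)]=\frac12h^2$ and $E_W[A\,B^2(I)B^1(J)]=-\frac12h^2$. So order is detected. The sliding property also holds. Write $x\wedge y=x^1y^2-x^2y^1$. If $[0,1]$ is cut into successive pieces $p$ with increments $x_p$ and areas $A_p$, then
$$A=\sum_pA_p+\tfrac12\sum_{p\text{ before }q}x_p\wedge x_q .$$
Let the pieces be intervals $I_1,\dots,I_m$ and the gaps between them. Condition on the path increments inside $\bigcup I_k$. Every term that involves a gap has conditional mean $0$. What remains is $\sum_kA_{I_k}+\frac12\sum_{k<l}B(I_k)\wedge B(I_l)$, a fixed function of the i.i.d. pairs $(B(I_k),A_{I_k})$, whatever the positions are.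

What fails is positivity. Integrating by parts, $A=\int_0^1(B^1_s-\frac12B^1_1)\,dB^2_s$. Given $B^1$, this is centered Gaussian with variance $\int_0^1(B^1_s-\frac12B_1^1)^2ds$, which is a.s. positive because the integrand is continuous and equals $\frac14(B^1_1)^2\neq0$ at $s=0$. So $A$ is unbounded below, and $1+\varepsilon A$ is not a density for any $\varepsilon>0$ (nor, since the conditional law is symmetric, for any $\varepsilon<0$).

Next one would replace $A$ by something bounded, say the real or imaginary part of $e^{\mathrm i\theta A}$ with $\theta\ne0$. Now the averaging over gaps breaks. Take two intervals with increments $a,b$ and areas $A_1,A_2$, and one gap $J$ with increment $g$ and area $A_J$. If the gap lies in the middle, the terms in $g$ are $A_J+\frac12(a\wedge g+g\wedge b)=A_J+\frac12(a-b)\wedge g$. If it lies at the end, they are $A_J+\frac12(a+b)\wedge g$. With $\chi(v)=E_W\exp\big(\mathrm i\theta(A_J+\tfrac12v\wedge g)\big)$, the conditional expectation of $e^{\mathrm i\theta A}$ given the path increments in the two intervals is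
$$e^{\mathrm i\theta(A_1+A_2+\frac12a\wedge b)}\chi(a-b)\quad\text{(middle)},\qquad e^{\mathrm i\theta(A_1+A_2+\frac12a\wedge b)}\chi(a+b)\quad\text{(end)}.$$
The function $\chi$ is not constant. By the conditional Gaussian form of $A_J$, $\chi(0)>0$. On the other hand $g$ has a density $p$, and $\chi(v)$ is the Fourier transform of the integrable function $x\mapsto p(x)E_W[e^{\mathrm i\theta A_J}\mid g=x]$ at a frequency proportional to $|v|$, so $\chi(v)\to0$ as $|v|\to\infty$ by Riemann–Lebesgue. The gap leaves behind a factor that knows where it was, and the argument stops.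

This tells us what to ask for: a functional of the path over an interval that is bounded, multiplies under concatenation, and has a *scalar* mean, so that an averaged gap can be pulled out from any place. The multiplication must not be commutative. Products of complex exponentials such as $e^{\mathrm i\langle\lambda,B(I)\rangle}$ satisfy the other demands, but they depend on $B_1$ only, and a density that is a function of $B_1$ gives an exchangeable process (Section 6, Step 5). Unit quaternions are bounded and do not commute.

## 5. A quaternion product over the intervals: proof of Theorem 1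

Let $d=2$ first, and let $B=(B^1,B^2)$ be Brownian motion under $W$, with completed filtration. For $s\le t$ let $Q_{s,t}$ be the unique strong solution of the linear Itô equation
$$dQ_{s,t}=Q_{s,t}(\mathsf i\,dB^1_t+\mathsf j\,dB^2_t)-Q_{s,t}\,dt,\qquad Q_{s,s}=1.\tag{3}$$
It exists and is unique because (3) has linear coefficients on $\mathbb R^4$. Moreover $Q_{s,t}=\Phi_{t-s}\big((B_{s+v}-B_s)_{0\le v\le t-s}\big)$ for a measurable $\Phi_{t-s}$ that depends on $t-s$ only. For $I=(s,t]$ write $Q_I=Q_{s,t}$, and $Q_\emptyset=1$.

**Step 1: $Q$ is bounded.** This makes a nonnegative density possible. Conjugating (3), $d\bar Q=-(\mathsf i\,dB^1+\mathsf j\,dB^2)\bar Q-\bar Q\,dt$. Itô's product rule gives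
$$d(Q\bar Q)=Q(\mathsf i\,dB^1+\mathsf j\,dB^2)\bar Q-Q(\mathsf i\,dB^1+\mathsf j\,dB^2)\bar Q-2Q\bar Q\,dt+Q(\mathsf i\bar{\mathsf i}+\mathsf j\bar{\mathsf j})\bar Q\,dt=0,$$
since $\mathsf i\bar{\mathsf i}+\mathsf j\bar{\mathsf j}=2$. Hence $|Q_{s,t}|=1$. The drift $-Q\,dt$ in (3) was chosen for this.

**Step 2: $Q$ is multiplicative.** This lets us cut $[0,1]$ into intervals and gaps. For $s\le t\le r$,
$$Q_{s,t}Q_{t,r}=Q_{s,r},\tag{4}$$
because, as functions of $r\ge t$, both sides solve the same equation with value $Q_{s,t}$ at $r=t$.

**Step 3: the mean of $Q$ is real.** This lets us pull averaged gaps out of a product. Since $Q$ is bounded, the stochastic integrals in (3) have mean zero. So $y(t)=E_WQ_{s,t}$ satisfies $y'=-y$, $y(s)=1$, and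
$$E_WQ_{s,t}=e^{-(t-s)}.\tag{5}$$

**Step 4: the correlation of $Q$ with the increments.** This will detect the order. By Itô, $d(B^1Q)=Q\,dB^1+B^1\,dQ+Q\,\mathsf i\,dt$ for $Q=Q_{0,t}$. The integrands $Q$, $B^1Q\,\mathsf i$, $B^1Q\,\mathsf j$ of the stochastic integrals are in $L^2$, so these are true martingales. With (5), $y(t)=E_W[B^1_tQ_{0,t}]$ satisfies $y'=-y+e^{-t}\mathsf i$, $y(0)=0$, hence $y(t)=te^{-t}\,\mathsf i$. The same computation with $B^2$ gives $\mathsf j$. Since $Q_I$ is the same functional of the increments for all $I$ of a given length,
$$E_W[B^1(I)Q_I]=|I|e^{-|I|}\,\mathsf i,\qquad E_W[B^2(I)Q_I]=|I|e^{-|I|}\,\mathsf j.\tag{6}$$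

**Step 5: the process.** Put
$$Z=1+\tfrac12\langle Q_{0,1},\mathsf k\rangle .$$
By Step 1, $Z\in[\frac12,\frac32]$. By (5), $E_WZ=1+\frac12\langle e^{-1},\mathsf k\rangle=1$. Let $dP=Z\,dW$ and let $X=B$ under $P$. The paths are continuous, and the law is mutually absolutely continuous to $W$ with density in $[\frac12,\frac32]$.

**Step 6: $X$ is spreadable.** We show that the law of the increments has a density that does not know the positions. Let $I_1,\dots,I_m$ be increasing intervals of length $h$ with disjoint interiors, and let $J_0,\dots,J_m$ be the successive, possibly empty, gaps, of total length $1-mh$. By (4),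
$$Q_{0,1}=Q_{J_0}Q_{I_1}Q_{J_1}\cdots Q_{I_m}Q_{J_m}.$$
Let $\mathcal G$ be the (completed) $\sigma$-field generated by the increments of $B$ inside $\bigcup I_k$. The $Q_{I_k}$ are $\mathcal G$-measurable, and the $Q_{J_l}$ are independent of each other and of $\mathcal G$. Each coordinate of the product is a finite sum of products of one coordinate from each factor. Therefore $E_W[\,\cdot\mid\mathcal G]$ replaces each $Q_{J_l}$, in its place, by its mean $e^{-|J_l|}$. These means are real and can be moved to the front:
$$E_W[Z\mid\mathcal G]=1+\tfrac12e^{-(1-mh)}\langle Q_{I_1}Q_{I_2}\cdots Q_{I_m},\mathsf k\rangle .$$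
So, for bounded measurable $f$,
$$E_Pf(X(I_1),\dots,X(I_m))=E_W\Big[f(B(I_1),\dots,B(I_m))\Big(1+\tfrac12e^{-(1-mh)}\langle Q_{I_1}\cdots Q_{I_m},\mathsf k\rangle\Big)\Big].$$
Under $W$ the pairs $(B(I_k),Q_{I_k})$, $k=1,\dots,m$, are i.i.d. with a law that depends only on $h$. Hence the right side does not depend on the positions, and (1) holds.

**Step 7: $X$ is not exchangeable.** We compare one mixed moment with its mirror image. Let $I_1=(0,\frac12]$ and $I_2=(\frac12,1]$, so $Q_{0,1}=Q_{I_1}Q_{I_2}$. The term $1$ in $Z$ contributes $E_W[B^1(I_k)B^2(I_l)]=0$ for $k\ne l$. By independence and (6),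
$$E_P[X^1(I_1)X^2(I_2)]=\tfrac12\big\langle E_W[B^1(I_1)Q_{I_1}]\,E_W[B^2(I_2)Q_{I_2}],\mathsf k\big\rangle=\tfrac12\cdot\tfrac14e^{-1}\langle\mathsf i\mathsf j,\mathsf k\rangle=\tfrac1{8e},$$
$$E_P[X^1(I_2)X^2(I_1)]=\tfrac12\big\langle E_W[B^2(I_1)Q_{I_1}]\,E_W[B^1(I_2)Q_{I_2}],\mathsf k\big\rangle=\tfrac12\cdot\tfrac14e^{-1}\langle\mathsf j\mathsf i,\mathsf k\rangle=-\tfrac1{8e}.$$
Exchangeability would give $(X(I_1),X(I_2))\stackrel d=(X(I_2),X(I_1))$ and make the two numbers equal. So $X$ is not exchangeable.

**Step 8: $d\ge3$.** Append $d-2$ independent Brownian motions, independent of $(B^1,B^2)$, and keep the same $Z$. In Step 6 let $B$ denote the full $d$-dimensional motion. The $Q_{J_l}$ are still independent of each other and of $\mathcal G$, and the pairs $(B(I_k),Q_{I_k})$ are still i.i.d. with a law depending only on $h$. Step 7 involves only the first two coordinates. This proves Theorem 1. $\blacksquare$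

## 6. Densities on Wiener space: proof of Theorem 4

Why did quaternions work? Let us expand the density of Section 5. By (3), $d(e^tQ_{0,t})=e^tQ_{0,t}(\mathsf i\,dB^1_t+\mathsf j\,dB^2_t)$. Iterate this $n$ times, with $u_1=\mathsf i$, $u_2=\mathsf j$. The remainder is a sum over $2^{n+1}$ words of mutually orthogonal $(n+1)$-fold integrals, each with second moment at most $e^2/(n+1)!$. So in $L^2$
$$e\,Q_{0,1}=\sum_wu_{w_1}u_{w_2}\cdots u_{w_n}\,J_w .$$
Thus for nonempty $w$ the kernels of $Z$ are the constants $c_w=\frac1{2e}\langle u_{w_1}\cdots u_{w_n},\mathsf k\rangle$. In particular $c_{12}=\frac1{2e}=-c_{21}$, and $\frac14c_{12}=\frac1{8e}$, in agreement with Step 7. Theorem 4 says that constant kernels are exactly what spreadability means. If $d=1$, each length has only one word, constants are automatically symmetric, and the theorem makes spreadable imply exchangeable for these densities.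

Now the proof. Let $P=Z\cdot W$ be as in the theorem and $X=B$ under $P$. If $Y\in L^2(W)$, then $E_P|Y|=E_W[Z|Y|]<\infty$ by Cauchy–Schwarz.

**Step 1: spreadable implies constant kernels.** We read $f_w$ off from mixed moments. For increasing $I_1,\dots,I_n$ of length $h$ with disjoint interiors, the box formula and the isometry give
$$E_P\prod_kX^{w_k}(I_k)=E_W\Big[Z\,J_w(\mathbf 1_{I_1\times\dots\times I_n})\Big]=\int_{I_1\times\dots\times I_n}f_w\,dt.\tag{7}$$
If $X$ is spreadable, this equals $h^na(h)$, where $a(h)$ depends only on $h$ and $w$. Let $t\in S_n$ be a Lebesgue point of $f_w$, and take $I_k=(t_k-\frac h2,t_k+\frac h2]$ with $h$ small. By Lebesgue differentiation, $f_w(t)=\lim_{h\to0}a(h)$. The limit does not depend on $t$, so $f_w$ is a.e. equal to a constant $c_w$.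

**Step 2: exchangeable implies symmetric constants.** Exchangeability implies spreadability, so Step 1 applies. Let $\pi$ be a permutation of $\{1,\dots,n\}$, and let $I_1,\dots,I_n$ be increasing of length $h$ with disjoint interiors. Then $\prod_kX^{w_k}(I_{\pi(k)})=\prod_lX^{w_{\pi^{-1}(l)}}(I_l)$. By (7) its mean is $h^nc_{w\circ\pi^{-1}}$. By exchangeability its mean is $h^nc_w$. So $c_w=c_{w\circ\pi^{-1}}$.

**Step 3: constant kernels imply spreadable.** We compute the density of the increments in a union of intervals. Let $I\subset[0,1]$ be a finite union of disjoint intervals $(s,t]$, and let $\mathcal F_I$ be the $\sigma$-field generated by the increments of $B$ in $I$. Put $J=(0,|I|]$, and let $\tau:I\to J$ be the piecewise translation that preserves order and measure.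

First, conditioning restricts kernels:
$$E_W[J_w(f)\mid\mathcal F_I]=J_w(f\mathbf 1_{I^n}).\tag{8}$$
This is Lemma 1.2.5 in Nualart, *The Malliavin Calculus and Related Topics*, and it is checked as follows. Both sides are linear and $L^2$-continuous in $f$, so take $f$ to be the indicator of a box of increasing intervals. Cutting at the endpoints of $I$, assume that each side of the box lies in $I$ or outside $I$. Then $J_w(f)$ is a product of increments. If all sides lie in $I$, it is $\mathcal F_I$-measurable and equals the right side of (8). If some side lies outside $I$, the corresponding factor is centered and independent of $\mathcal F_I$ and of the other factors, so both sides are $0$.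

Second, let $\tilde B_s$, $s\in[0,|I|]$, be the sum of the increments of $B$ over the intervals that make up $\tau^{-1}((0,s])$. This is a Brownian motion on $J$, and for $g\in L^2$ on the ordered $n$-tuples of $J$
$$\int_{J^n,\,s_1<\dots<s_n}g(s)\,d\tilde B^{w_1}_{s_1}\cdots d\tilde B^{w_n}_{s_n}=J_w\big(g(\tau t_1,\dots,\tau t_n)\mathbf 1_{I^n}(t)\big).\tag{9}$$
Again both sides are linear and isometric in $g$. For the indicator of a box of increasing intervals, cut so that each side lies in the $\tau$-image of a single component of $I$, the two sides are the same product of increments, because $\tau$ preserves order.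

Suppose now that $f_w=c_w$ for all $w$. Apply (8) to each term of the expansion and (9) with $g=1$:
$$E_W[Z\mid\mathcal F_I]=\sum_{n,w}c_w\int_{J^n,\,s_1<\dots<s_n}d\tilde B^{w_1}_{s_1}\cdots d\tilde B^{w_n}_{s_n}=\Psi(\tilde B),$$
where $\Psi$ is a measurable functional on paths over $J$. For $I=J$ the same formula reads $E_W[Z\mid\mathcal F_J]=\Psi(B|_J)$ with the same $\Psi$. For bounded measurable $F$, using that $\tilde B$ and $B|_J$ have the same law under $W$,
$$E_PF(\tilde B)=E_W[F(\tilde B)\Psi(\tilde B)]=E_W[F(B|_J)\Psi(B|_J)]=E_PF(B|_J).$$
Take $I=I_1\cup\dots\cup I_m$ with increasing intervals of length $h$. Then $\tilde B$ has the increment $B(I_k)$ over $((k-1)h,kh]$, so this is (1).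

**Step 4: symmetric constants imply that $Z$ is $\sigma(B_1)$-measurable.** We show that symmetric sums of iterated integrals depend on $B_1$ only. For $\lambda\in\mathbb R^d$ and a word $w$ put $\lambda^w=\prod_k\lambda_{w_k}$. The martingale $M_t=\exp(\langle\lambda,B_t\rangle-\frac12|\lambda|^2t)$ satisfies $M_t=1+\int_0^tM_s\langle\lambda,dB_s\rangle$. Iterating $n$ times leaves a remainder with second moment at most $|\lambda|^{2n+2}e^{|\lambda|^2}/(n+1)!$, which tends to $0$. So in $L^2(W)$
$$\exp\big(\langle\lambda,B_1\rangle-\tfrac12|\lambda|^2\big)=\sum_w\lambda^wJ_w=\sum_a\lambda^a\Sigma_a,\qquad \Sigma_a=\sum_{w\text{ of type }a}J_w,\tag{10}$$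
where $a=(a_1,\dots,a_d)$ runs over multi-indices and $w$ is of type $a$ if the letter $i$ occurs $a_i$ times in it. By the isometry $\|\Sigma_a\|^2$ is the number of words of type $a$ divided by $(a_1+\dots+a_d)!$, which is $1/(a_1!\cdots a_d!)$. So the series converges absolutely in $L^2$ for every $\lambda$.

Let $Y\in L^2(W)$ be orthogonal to the closed subspace $L^2(\sigma(B_1))$. Pairing (10) with $Y$ gives $\sum_a\lambda^aE_W[Y\Sigma_a]=0$ for all $\lambda$. This is a convergent power series, so $E_W[Y\Sigma_a]=0$ for every $a$. Hence $\Sigma_a\in L^2(\sigma(B_1))$. If $f_w=c_w$ with symmetric constants, then $c_w$ depends only on the type of $w$, each chaos component of $Z$ is a finite combination of the $\Sigma_a$, and so $Z\in L^2(\sigma(B_1))$.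

**Step 5: $Z=z(B_1)$ implies exchangeable.** This closes the circle. Let $I_1,\dots,I_m$ be intervals of length $h$ with disjoint interiors, in any order, and let $R=B_1-\sum_kB(I_k)$. Under $W$ the vector $(B(I_1),\dots,B(I_m),R)$ has independent centered Gaussian entries with covariances $h\,\mathrm{Id},\dots,h\,\mathrm{Id},(1-mh)\mathrm{Id}$, whatever the positions and the order. Since $Z=z(\sum_kB(I_k)+R)$, the law of $(X(I_1),\dots,X(I_m))$ under $P$ does not depend on the family either.

Steps 1 and 3 give the criterion for spreadability. Steps 1, 2, 4, 5 give the equivalences for exchangeability. $\blacksquare$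

## 7. Products symmetric in their parameters: proof of Theorem 2

Let $X$ be real, spreadable and a.s. continuous. Nothing is assumed about densities or moments.

A first attempt uses characteristic functions. For increments $\xi_1,\dots,\xi_N$ over successive equal intervals, we want $E\prod_je^{\mathrm i\varphi_j\xi_j}$ to be symmetric in the $\varphi_j$. Write $e^{\mathrm i\varphi x}=1+f_\varphi(x)$ and expand the product:
$$E\prod_j(1+f_{\varphi_j}(\xi_j))=\sum_SE\prod_{j\in S}f_{\varphi_j}(\xi_j).$$
Spreadability lets us slide the index set $S$. It does not let us interchange two different functions: $E[f_\alpha(\xi_1)f_\beta(\xi_2)]$ and $E[f_\beta(\xi_1)f_\alpha(\xi_2)]$ need not agree, as the pair in Section 1 shows (that law is not exchangeable, so its characteristic function is not symmetric, while the terms with $|S|\le 1$ are). This is where the attempt stops.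

But if all the functions are multiples $t_jf$ of *one* function, the numbers $t_j$ factor out and symmetry is free. Continuity brings us into this situation. On very fine cells $e^{\mathrm i\alpha\Delta}$ is close to $(1+\mathrm i\alpha\Delta)e^{-\alpha^2\Delta^2/2}$, and $1+\mathrm i\alpha\Delta$ is of the form $1+tf(\Delta)$ with $f$ independent of $\alpha$. Three debts have to be paid. The quadratic factor must be removed by a quantity that does not involve the cells being interchanged, so we must know that quadratic variation is the same everywhere. The function $f$ must be bounded, so $\Delta$ is replaced by a sine. And the products $\prod(1+\mathrm i\alpha f)$ are not bounded, so uniform integrability is needed.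

In $\mathbb R^d$ with $d\ge2$ this linearization gives $1+\mathrm i\langle\alpha,\Delta\rangle$ and $1+\mathrm i\langle\beta,\Delta\rangle$. These are built from multiples of one function only if $\alpha$ and $\beta$ are parallel.

**Step 1: reduction to one transposition.** We reduce the theorem to a statement about characteristic functions. It suffices to show that for every $N\ge4$ the vector $(\xi_1,\dots,\xi_N)$, $\xi_j=X(I_j)$, $I_j=(\frac{j-1}N,\frac jN]$, is exchangeable. Indeed, by (2) we need exchangeability of the standard vector for each $mh\le1$. If $h$ is rational, choose $N\ge4$ such that $h=c/N$ with an integer $c$. The entries of the standard vector are sums of $\xi_j$ over $m$ successive blocks of $c$ cells, and permuting blocks is a permutation of cells. If $h$ is irrational, take rational $h'\uparrow h$. Then $mh'\le1$, and by path continuity the standard vectors for $h'$ converge a.s. to that for $h$.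

Adjacent transpositions generate all permutations. So it suffices to prove, for all $\varphi\in\mathbb R^N$ and $k<N$, that $Ee^{\mathrm i\sum_j\varphi_j\xi_j}$ does not change when $\varphi_k$ and $\varphi_{k+1}$ are interchanged. Fix $N\ge4$, $k$, $\varphi$.

Divide each $I_j$ into $n$ equal cells. There are $M=nN$ fine cells, numbered in order, with increments $\Delta_1,\dots,\Delta_M$. Put
$$V_n(I_j)=\sum_{r\subset I_j}\Delta_r^2,\qquad V_n=\sum_{r\le M}\Delta_r^2,\qquad \delta_n=\max_r|\Delta_r| ,$$
where $r\subset I_j$ means that the $r$-th cell lies in $I_j$. By continuity $\delta_n\to0$ a.s.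

**Step 2: the symmetry lemma.** This is the only way in which spreadability enters Lemmas 3 and 4 and equation (14) below.

**Lemma 1.** Let $K,T\subset\{1,\dots,M\}$ be disjoint, with no element of $K$ lying between two elements of $T$. Let $G$ be a bounded Borel function of $(\Delta_r)_{r\in K}$ and $f$ a bounded Borel function, both possibly complex valued. Then $E\big[G\prod_{r\in T}(1+t_rf(\Delta_r))\big]$ is a symmetric function of $(t_r)_{r\in T}$.

*Proof.* Expanding, the expectation equals
$$\sum_{S\subset T}\Big(\prod_{r\in S}t_r\Big)E\Big[G\prod_{r\in S}f(\Delta_r)\Big].$$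
By spreadability the law of $(\Delta_r)_{r\in K\cup S}$, listed in increasing order, depends only on $|K|+|S|$. Each element of $K$ lies below all of $T$ or above all of $T$ (if $T\neq\emptyset$). Hence in this list the lower elements of $K$ occupy the first places, then comes $S$, and the upper elements of $K$ occupy the last places. So the place of each element of $K$ depends only on $|S|$. Therefore $E[G\prod_{r\in S}f(\Delta_r)]$ is a number $c_{|S|}$, and the sum is $\sum_lc_le_l(t)$ with the elementary symmetric polynomials $e_l$. $\square$

**Step 3: the quadratic sums stay bounded in probability.** Without moments we use random subsets of cells.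

**Lemma 2.** $(V_n)_n$ is tight.

*Proof.* Let $\varepsilon_1,\dots,\varepsilon_M$ be i.i.d. uniform on $\{0,1\}$, independent of $X$. Given $\varepsilon$, the sum $\sum_r\varepsilon_r\Delta_r$ is a sum over $l=\sum_r\varepsilon_r$ cells, so by spreadability it has the law of $X_{l/M}$. Hence
$$P\Big(\Big|\sum_r\varepsilon_r\Delta_r\Big|>K\Big)\le p_K:=P\Big(\sup_t|X_t|>K\Big).$$
With $\rho_r=2\varepsilon_r-1$ we have $\sum_r\rho_r\Delta_r=2\sum_r\varepsilon_r\Delta_r-X_1$, and therefore $P(|\sum_r\rho_r\Delta_r|>3K)\le2p_K$.

Let $q=(\sum_r\rho_r\Delta_r)^2$. The $\rho_r$ are i.i.d. signs, so given $X$ the mean of $q$ is $V_n$ and its second moment is $\sum_r\Delta_r^4+3\sum_{r\ne s}\Delta_r^2\Delta_s^2\le3V_n^2$. By Paley–Zygmund, $P(q\ge V_n/2\mid X)\ge\frac14\cdot\frac13=\frac1{12}$ (trivially if $V_n=0$). If $V_n>18K^2$ and $q\ge V_n/2$, then $q>9K^2$. So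
$$\tfrac1{12}P(V_n>18K^2)\le P(q>9K^2)\le2p_K ,$$
and $p_K\to0$ as $K\to\infty$, uniformly in $n$. $\square$

**Step 4: quadratic variation is the same on all $I_j$.** This will allow us to measure it away from the cells that are interchanged.

**Lemma 3.** For all $j\ne l$, $V_n(I_j)-V_n(I_l)\to0$ in probability.

*Proof.* Write $V=V_n(I_j)$, $V'=V_n(I_l)$, and let $x_r,y_r$, $r\le n$, be the fine increments in $I_j$ and $I_l$. Let $f(x)=e^{-x^2}-1$. Then $1+1\cdot f(x)=e^{-x^2}$ and $1+0\cdot f(x)=1$. So $e^{-V}$ is the product in Lemma 1 with $K=\emptyset$, $G=1$, parameter $1$ on the cells of $I_j$ and $0$ on those of $I_l$, and $e^{-V'}$ is the same with $0$ and $1$ exchanged. Consider all $2^n$ ways of giving, in every pair $(x_r,y_r)$, the parameter $1$ to one member and $0$ to the other. By Lemma 1 the expectation is the same for all of them. Averaging over the $2^n$ ways,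
$$Ee^{-V}=Ee^{-V'}=E\Pi_n,\qquad\Pi_n=\prod_r\tfrac12\big(e^{-x_r^2}+e^{-y_r^2}\big)=e^{-(V+V')/2}\prod_r\cosh\tfrac{x_r^2-y_r^2}2.\tag{11}$$
Since $1\le\cosh u\le e^{u^2/2}$ and $(x_r^2-y_r^2)^2\le\max(x_r^4,y_r^4)\le\delta_n^2(x_r^2+y_r^2)$,
$$1\le\Pi_ne^{(V+V')/2}\le\exp\Big(\tfrac18\sum_r(x_r^2-y_r^2)^2\Big)\le\exp\big(\tfrac18\delta_n^2(V+V')\big).$$
The right side tends to $1$ in probability, by Lemma 2 and $\delta_n\to0$. So $\Pi_n-e^{-(V+V')/2}\to0$ in probability, and both terms lie in $[0,1]$. Hence $E\Pi_n-Ee^{-(V+V')/2}\to0$, and by (11)
$$E\big(e^{-V/2}-e^{-V'/2}\big)^2=Ee^{-V}+Ee^{-V'}-2Ee^{-(V+V')/2}=2E\Pi_n-2Ee^{-(V+V')/2}\to0 .$$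
On $\{V,V'\le L\}$ we have $|V-V'|\le2e^{L/2}|e^{-V/2}-e^{-V'/2}|$. With tightness (Lemma 2), $V-V'\to0$ in probability. $\square$

**Step 5: a bound for uniform integrability.** We compare a product that may be large on the cells of $I_k\cup I_{k+1}$ with one that is small elsewhere. Let $\alpha=\varphi_k$, $\beta=\varphi_{k+1}$ and $\Theta=\max(|\alpha|,|\beta|)$. If $\Theta=0$ there is nothing to prove, so let $\Theta>0$ and
$$g(x)=\frac{\sin(2\Theta x)}{2\Theta},\qquad\text{so that}\quad |g(x)|\le|x|,\quad \Theta^2g^2\le\tfrac14 .$$
Let $T$ be the set of the $2n$ fine cells in $I_k\cup I_{k+1}$. As $N\ge4$, we can fix two indices $p\ne q$ outside $\{k,k+1\}$. Let $T'$ be the set of the $2n$ fine cells in $I_p\cup I_q$.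

**Lemma 4.**
$$E\Big[\prod_{r\in T'}\big(1-\Theta^2g(\Delta_r)^2\big)\prod_{r\in T}\big(1+\Theta^2g(\Delta_r)^2\big)\Big]\le1.$$

*Proof.* Pair $T$ with $T'$ bijectively. By Lemma 1 with $K=\emptyset$, $G=1$, the set $T\cup T'$, $f=\Theta^2g^2$ and parameters $+1$ on $T$, $-1$ on $T'$, the expectation does not change if the two signs are exchanged in any set of pairs. Average over all $2^{2n}$ choices of this set. Each pair, with $u,v\in[0,\frac14]$ the two values of $\Theta^2g^2$, then contributes the factor
$$\tfrac12\big[(1+u)(1-v)+(1-u)(1+v)\big]=1-uv\in[0,1].\qquad\square$$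

**Step 6: the exact identity.** We now set up a functional to which Lemma 1 applies and which approximates the characteristic function. Put $V'=V_n(I_p)+V_n(I_q)$. For $L>0$ let
$$D_n(\alpha,\beta)=\prod_{r\subset I_k}\big(1+\mathrm i\alpha g(\Delta_r)\big)\prod_{r\subset I_{k+1}}\big(1+\mathrm i\beta g(\Delta_r)\big),\tag{12}$$
$$F_n=\mathbf 1\{V'\le L\}\,e^{-\frac14(\alpha^2+\beta^2)V'}\prod_{j\ne k,k+1}e^{\mathrm i\varphi_j\xi_j}.\tag{13}$$
$F_n$ is a bounded function of the fine increments outside $I_k\cup I_{k+1}$, and it is symmetric in $(\alpha,\beta)$. The set $T$ is a block of consecutive cells, so no other cell lies between two of its elements. By Lemma 1 with $f=\mathrm ig$, $G=F_n$, parameters $\alpha$ on $I_k$ and $\beta$ on $I_{k+1}$,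
$$E[F_nD_n(\alpha,\beta)]=E[F_nD_n(\beta,\alpha)].\tag{14}$$

**Step 7: the limit in probability.** We check that $F_nD_n$ is close to what we want. Let $\ell(x)=\operatorname{Log}(1+\mathrm i\alpha g(x))$. It is smooth, since $1+\mathrm i\alpha g$ has real part $1$. As $g(0)=0$, $g'(0)=1$, $g''(0)=0$, we get $\ell(0)=0$, $\ell'(0)=\mathrm i\alpha$, $\ell''(0)=-(\mathrm i\alpha)^2=\alpha^2$. Hence
$$\big|\ell(x)-\mathrm i\alpha x-\tfrac12\alpha^2x^2\big|\le c|x|^3\qquad(|x|\le1),$$
and similarly for $\beta$. The event $\{\delta_n\le1\}$ has probability tending to $1$, and $\sum_r|\Delta_r|^3\le\delta_nV_n\to0$ in probability by Lemma 2. So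
$$D_n(\alpha,\beta)=\exp\Big(\mathrm i\alpha\xi_k+\mathrm i\beta\xi_{k+1}+\tfrac12\alpha^2V_n(I_k)+\tfrac12\beta^2V_n(I_{k+1})+o_P(1)\Big).$$
By Lemma 3, $V_n(I_k)$ and $V_n(I_{k+1})$ both equal $\frac12V'+o_P(1)$. Therefore $D_n(\alpha,\beta)e^{-\frac14(\alpha^2+\beta^2)V'}-e^{\mathrm i\alpha\xi_k+\mathrm i\beta\xi_{k+1}}\to0$ in probability. Multiplying by the bounded remaining factors of $F_n$,
$$F_nD_n(\alpha,\beta)-\mathbf 1\{V'\le L\}\,e^{\mathrm i\sum_j\varphi_j\xi_j}\to0\quad\text{in probability}.\tag{15}$$

**Step 8: uniform integrability.** We upgrade (15) to convergence in $L^1$. The function $1-x-e^{-2x}$ is concave, vanishes at $0$ and is positive at $\frac12$, so $1-x\ge e^{-2x}$ on $[0,\frac12]$. With $|g(x)|\le|x|$ this gives $\prod_{r\in T'}(1-\Theta^2g(\Delta_r)^2)\ge e^{-2\Theta^2V'}$, so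
$$\mathbf 1\{V'\le L\}\le e^{2\Theta^2L}\prod_{r\in T'}\big(1-\Theta^2g(\Delta_r)^2\big).$$
Also $|1+\mathrm i\alpha g|^2=1+\alpha^2g^2\le1+\Theta^2g^2$, and likewise for $\beta$. By Lemma 4,
$$E|F_nD_n|^2\le E\Big[\mathbf 1\{V'\le L\}\prod_{r\in T}(1+\Theta^2g(\Delta_r)^2)\Big]\le e^{2\Theta^2L}E\Big[\prod_{r\in T'}(1-\Theta^2g(\Delta_r)^2)\prod_{r\in T}(1+\Theta^2g(\Delta_r)^2)\Big]\le e^{2\Theta^2L}.$$
So the difference in (15) is bounded in $L^2$ and tends to $0$ in probability, hence it tends to $0$ in $L^1$. Steps 7 and 8 apply equally with $(\alpha,\beta)$ interchanged.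

**Step 9: conclusion.** We combine (14) and (15) and remove the cutoff. Let $\varphi'$ be $\varphi$ with $\varphi_k,\varphi_{k+1}$ interchanged. By (14) and the $L^1$ version of (15) for both orders,
$$E\big[\mathbf 1\{V'\le L\}\big(e^{\mathrm i\varphi\cdot\xi}-e^{\mathrm i\varphi'\cdot\xi}\big)\big]\to0\qquad(n\to\infty).$$
Since $V'\le V_n$, it follows that $|Ee^{\mathrm i\varphi\cdot\xi}-Ee^{\mathrm i\varphi'\cdot\xi}|\le2\sup_nP(V_n>L)$ for every $L$. Let $L\to\infty$ and use Lemma 2. This proves Theorem 2. $\blacksquare$

For every $d$ and $u\in\mathbb R^d$, the projection $\langle u,X\rangle$ of a continuous spreadable process is continuous, spreadable and real, hence exchangeable. So the failure in Theorem 1 is purely multidimensional.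

## 8. The rank of the covariation matrix: proof of Theorem 3

We use Theorem 3.15 of O. Kallenberg, *Probabilistic Symmetries and Invariance Principles* (Springer 2005): a continuous real exchangeable process on $[0,1]$ with $X_0=0$ has, on a possibly extended probability space, the form $X_t=\alpha t+\sigma b_t$ a.s., with $b$ a Brownian bridge independent of $(\alpha,\sigma)$. By scaling time, this and Theorem 2 hold on any $[0,T]$, with $b_{t/T}$ in place of $b_t$.

**Step 1: quadratic variation from the representation.** This prepares (a) and (b). Let $X_t=\alpha t+\sigma b_{t/T}$ on $[0,T]$. Over the cells of length $\eta$ in $[0,t]$, with $t$ and $T$ multiples of $\eta$,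
$$\sum(\Delta X)^2=\sigma^2\sum(\Delta b)^2+2\alpha\sigma\,\eta\,b_{t/T}+\alpha^2\eta\,t .$$
Write $b_s=\beta_s-s\beta_1$ with a Brownian motion $\beta$. Then
$$\sum(\Delta b)^2=\sum(\Delta\beta)^2-2\beta_1\tfrac\eta T\beta_{t/T}+\beta_1^2\tfrac{\eta}{T}\tfrac tT,$$
and $\sum(\Delta\beta)^2\to t/T$ in probability as $\eta\to0$. So $\sum(\Delta X)^2\to\sigma^2t/T$ in probability. The sums are functions of $X$, so they are Cauchy in probability on the original space, and $\sigma^2$ is a.s. a function of $X$.

**Step 2: proof of (a).** By Theorem 2, $\langle u,X\rangle$ is exchangeable for $u=e_i$ and $u=e_i+e_j$. By Step 1 with $T=1$ and $\eta=2^{-n}$, its quadratic sums up to a dyadic time $t$ converge in probability to $t$ times a random variable that does not depend on $t$. Since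
$$\Delta X^i\Delta X^j=\tfrac12\big[(\Delta X^i+\Delta X^j)^2-(\Delta X^i)^2-(\Delta X^j)^2\big],$$
all entries of $\sum\Delta X\,\Delta X^{\mathsf T}$ converge in probability, with limit $tC$. The matrix $C$ is a.s. positive semidefinite, because along a subsequence it is the a.s. limit, at $t=1$, of positive semidefinite matrices. This is (a).

For later use: since the limit up to $t$ is $tC$, $C$ is a.s. determined by the path on $[0,\delta]$ for each dyadic $\delta>0$, and over $[\delta,\delta']$ with dyadic endpoints the sums converge to $(\delta'-\delta)C$.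

**Step 3: conditioning on an initial piece.** For (b) we want $C$ to be a constant, and conditioning on $[0,\delta]$ makes it one. Modify $X$ on a null set so that all paths are continuous. Let $0<\delta<1$ be dyadic, $\mathcal F_\delta=\sigma(X_s:s\le\delta)$ completed, and $X'_t=X_{\delta+t}-X_\delta$ for $0\le t\le1-\delta$. We claim: for increasing intervals $I_1,\dots,I_m\subset(\delta,1]$ of equal length $h$ with disjoint interiors, the joint law of $(X_s)_{s\le\delta}$ and $(X(I_1),\dots,X(I_m))$ does not depend on the positions of the $I_k$ inside $(\delta,1]$.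

For rational $h$ and finitely many rational times $s\le\delta$, choose $N$ such that $h$, $\delta$ and all these $s$ are multiples of $1/N$. Cut $(0,\delta]$ and each $I_k$ into cells of length $1/N$. These cells are increasing with disjoint interiors, so the law of the vector of their increments is given by (1) and does not depend on the positions. The values $X_s$ and $X(I_k)$ are fixed sums of its entries. For general $s$ approximate by rational times. For general $h$ shorten the $I_k=(a_k,a_k+h]$ to $(a_k,a_k+h']$ with rational $h'\uparrow h$. Path continuity gives the claim.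

Let $\kappa_\omega$ be a regular conditional law of $X$ given $\mathcal F_\delta$ on $C([0,1],\mathbb R^d)$. By the claim, for every rational configuration (rational endpoints, hence rational $h$) the conditional law of $(X(I_1),\dots,X(I_m))$ is a.s. equal to that for the intervals $(\delta+(k-1)h,\delta+kh]$. There are countably many rational configurations, so for a.e. $\omega$ this holds under $\kappa_\omega$ for all of them. A real configuration $I_k=(a_k,a_k+h]$ is approximated by rational ones: take rational $h_i\uparrow h$, $h_i<h$, and rational left endpoints in $[a_k,a_k+h-h_i]$. The new intervals lie in the old ones, so they are still increasing. By path continuity, for a.e. $\omega$ the process $X'$ is, under $\kappa_\omega$, continuous and spreadable on $[0,1-\delta]$.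

By Step 2, $C$ is $\mathcal F_\delta$-measurable, so for a.e. $\omega$ it is $\kappa_\omega$-a.s. equal to the constant $C(\omega)$. Choose a subsequence along which the convergence in (a) holds a.s. for all dyadic times (diagonal argument). Along it, for a.e. $\omega$, the dyadic sums of $X'$ up to $t$ converge $\kappa_\omega$-a.s. to $tC(\omega)$, for all dyadic $t\le1-\delta$.

**Step 4: the part orthogonal to $C$ is linear.** Assume now that $\operatorname{rank}C\le1$ a.s. Write $C=\lambda uu^{\mathsf T}$ with $\lambda\ge0$ and a unit vector $u=u(C)$ chosen measurably: if $C\ne0$, take the first $i$ with $C_{ii}>0$ and $u=Ce_i/|Ce_i|$; if $C=0$, take $u=e_1$. Fix a good $\omega$ and work under $\kappa_\omega$, where $u$ is constant. Let $w\perp u$. Then $\langle w,X'\rangle$ is real, continuous and spreadable, hence exchangeable by Theorem 2. Its quadratic sums tend to $t\langle w,Cw\rangle=0$. By Step 1 with $T=1-\delta$, $\sigma=0$ a.s. in its representation, so $\langle w,X'_t\rangle$ is a.s. linear in $t$. Applying this to a basis of $u^\perp$, the process $X^\perp_t:=(1-uu^{\mathsf T})X_t$ is $\kappa_\omega$-a.s.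 affine on $[\delta,1]$.

This holds for a.e. $\omega$, so unconditionally $X^\perp$ is a.s. affine on $[\delta,1]$. Let $\delta\to0$ through the dyadics: since $X^\perp$ is continuous and $X^\perp_0=0$, a.s.
$$X^\perp_t=tm\quad\text{for all }t\in[0,1],\tag{16}$$
with a random vector $m$.

**Step 5: exchangeability on $[0,1-\delta]$.** Only one real process is left, and Theorem 2 applies to it. Fix a dyadic $\delta\in(0,1)$. Both $u$ and $m=X^\perp_\delta/\delta$ are $\mathcal F_\delta$-measurable, so for a.e. $\omega$ they are constants under $\kappa_\omega$. By (16), under $\kappa_\omega$,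
$$X'_t=Y_tu+tm,\qquad Y=\langle u,X'\rangle .$$
$Y$ is real, continuous and spreadable, hence exchangeable by Theorem 2. For intervals $I_k\subset[0,1-\delta]$ of length $h$ we have $X'(I_k)=Y(I_k)u+hm$ with constants $u,m$. So $X'$ is exchangeable under $\kappa_\omega$. Integrating over $\omega$, $X'$ is exchangeable unconditionally on $[0,1-\delta]$.

Spreadability of $X$, applied to the cells $(\delta+\frac{j-1}N,\delta+\frac jN]$, together with continuity, gives $X'\stackrel d=(X_t)_{t\le1-\delta}$. So $X$ is exchangeable on $[0,1-\delta]$.

**Step 6: exchangeability on $[0,1]$.** We remove $\delta$ by continuity, which completes (b). Let $mh\le1$. For $h'<h$ choose a dyadic $\delta>0$ with $mh'\le1-\delta$. By Step 5 the standard vector for $(m,h')$ is exchangeable. Let $h'\uparrow h$. By path continuity the standard vector for $(m,h)$ is exchangeable. By (2), $X$ is exchangeable.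

**Step 7: proof of (c).** We transport the process of Theorem 1 by a linear map. Let $C$ be deterministic and positive semidefinite with $r=\operatorname{rank}C\ge2$, and let $A$ be a $d\times r$ matrix with $AA^{\mathsf T}=C$. Then $A$ has rank $r$, so it is injective and $A^{\mathsf T}A$ is invertible. Let $\hat X$ be the $\mathbb R^r$-valued process of Theorem 1. Its law is equivalent to Wiener measure, and convergence in probability is preserved under an equivalent change of measure, so its covariation matrix is $\mathrm{Id}$. The process $X=A\hat X$ is continuous and spreadable, with covariation matrix $AA^{\mathsf T}=C$. If $X$ were exchangeable, then so would be $\hat X=(A^{\mathsf T}A)^{-1}A^{\mathsf T}X$, which contradicts Theorem 1. $\blacksquare$
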